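# Debye relaxation and the arrest of self-focusing collapse

## 1. Slices that look as if they must collapse

Consider a complex field $\psi(z,x,t)$ and a real field $N(z,x,t)$, with $x\in\mathbb R^2$, tied together by
$$i\psi_z+\Delta\psi+N\psi=0, \tag{1}$$
$$\epsilon N_t+N=|\psi|^2,\qquad \epsilon>0. \tag{2}$$
Here $z$ is the propagation variable, $\Delta=\partial_{1}^2+\partial_{2}^2$ is the transverse Laplacian in $x$, and $t\in\mathbb R$ is the retarded time. The parameter $\epsilon=\tau_D/T$ is the ratio of the response time for dipole reorientation to the pulse duration. This is the critical nonlinear Schrödinger equation with Debye relaxation. Data $\psi(0,x,t)=\psi_0(x,t)$ are given at $z=0$, in the Schwartz class $\mathcal S(\mathbb R^3)$ of the variables $(x,t)$. The medium is unexcited before the pulse arrives, that is, $N\to0$ as $t\to-\infty$, so (2) is solved by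
$$N=K_\epsilon*|\psi|^2,\qquad K_\epsilon(s)=\tfrac1\epsilon e^{-s/\epsilon}\mathbf 1_{s>0},\qquad\int K_\epsilon=1, \tag{3}$$
where $*$ always means convolution in $t$. This is a modelling assumption, and it is part of the problem as treated here.

The question is posed, as open, in "Self-Focusing In The Perturbed And Unperturbed Nonlinear Schrödinger Equation In Critical Dimension" (http://www.math.tau.ac.il/~fibich/Manuscripts/PNLS.pdf). For $0<\epsilon\ll1$, can solutions become singular at a finite $z$, or does relaxation arrest self-focusing? *Singular* means that the maximal existence interval $[0,Z_c)$ is finite and $\sup_{x,t}|\psi(z,x,t)|\to\infty$ as $z\to Z_c^-$.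

The first guess is that collapse survives. For small $\epsilon$ the kernel $K_\epsilon$ is close to a Dirac mass, so $N\approx|\psi|^2$, and the cubic equation is known to collapse for some data. Let us test this guess.

**Test A: $\epsilon=0$.** Then $N=|\psi|^2$, and each slice $t=\text{const}$ evolves on its own by the two-dimensional critical NLS $iu_z+\Delta u+|u|^2u=0$. Let $R$ be the positive radial ground state of $\Delta R-R+R^3=0$ and $N_c=\int R^2\,dx\approx11.70$. Power $\int|u|^2dx$ below $N_c$ gives global solutions, and collapse does occur for some data of power above $N_c$. For instance $u(0)=ae^{-|x|^2}$ with $a>2\sqrt2$ collapses (Section 10). Its power is $\pi a^2/2>4\pi\approx12.57$, which is consistent with the threshold. The guess passes.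

**Test B: fields independent of $t$.** Let $u(z,x)$ be the collapsing NLS solution above, of maximal $H^2$ existence length $z^*<\infty$, and put $\psi(z,x,t)=u(z,x)$. Since $\int K_\epsilon=1$, we get $N=|u|^2$, and (1)–(3) hold for *every* $\epsilon$. Moreover $|u|$ is unbounded on $[0,z^*)$: if $|u|\le A$ there, then $\||u|^2u\|_{H^2}\le CA^2\|u\|_{H^2}$ (this is estimate (24) below), and Gronwall's inequality in $z$ would keep the $H^2$ norm bounded up to $z^*$. So collapse occurs for every $\epsilon>0$. The guess passes again, with one reservation: these data do not decay in $t$, so they are not admissible.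

**Test C: a ladder of slices.** Replace (2) by its forward Euler scheme with step $h\le\epsilon$, started from rest:
$$N_0=0,\qquad N_{n+1}=\Big(1-\frac h\epsilon\Big)N_n+\frac h\epsilon|\psi_n|^2,\qquad i\partial_z\psi_n+\Delta\psi_n+N_n\psi_n=0,\quad \psi_n(0)=\varphi_n .$$
Slice $0$ is free. With $\varphi_0=ae^{-|x|^2}$ we have $\psi_0(z,x)=a(1+4iz)^{-1}e^{-|x|^2/(1+4iz)}$, hence $|\psi_0|^4=a^4(1+16z^2)^{-2}e^{-4|x|^2/(1+16z^2)}$ and
$$\int_0^\infty\!\!\int_{\mathbb R^2}|\psi_0|^4\,dx\,dz=\int_0^\infty\frac{\pi a^4}{4(1+16z^2)}\,dz=\frac{\pi^2a^4}{32}.$$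
So $N_1=\frac h\epsilon|\psi_0|^2$ is a *given* potential in $L^2((0,\infty)\times\mathbb R^2)$, however large $a$ is. Slice $1$ is then a *linear* Schrödinger equation with this potential, and so on up the ladder. At no rung does a slice act on itself. Section 3 proves that a linear slice with real potential $V$ and power $p$ satisfies
$$\|u\|_{L^4_{z,x}}^2\le C_1\,p\,(1+\|V\|_{L^2_{z,x}}).$$
Granting this, and writing $P_n=\|\varphi_n\|_{L^2}^2$,
$$1+\|N_{n+1}\|_{L^2_{z,x}}\le\Big(1+\frac h\epsilon C_1P_n\Big)\big(1+\|N_n\|_{L^2_{z,x}}\big),\qquad\text{so}\qquad 1+\|N_n\|_{L^2_{z,x}}\le\exp\Big(\frac{C_1}\epsilon\sum_{k<n}hP_k\Big).$$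
The right side does not see $h$; it sees only the total energy $\sum hP_k$. The ladder does not collapse, and its bound survives $h\to0$. The guess fails this test. Test B escapes the bound only because its total energy is infinite.

Test C points to the truth: *for every $\epsilon>0$ collapse is arrested*.

## 2. Statements

Write $\nabla$ for the gradient in $x$, $\langle t\rangle=(1+t^2)^{1/2}$, and
$$P(t)=\|\psi_0(\cdot,t)\|_{L^2(\mathbb R^2)}^2,\qquad E=\int_{\mathbb R}P(t)\,dt .$$

**Definition (solution).** A solution on $[0,Z)$ is a smooth $\psi$, all of whose Schwartz seminorms in $(x,t)$ are locally bounded in $z\in[0,Z)$, satisfying (1) with $N=K_\epsilon*|\psi|^2$ and $\psi(0)=\psi_0$.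

For such $\psi$, the derivative $\psi_z=i\Delta\psi+iN\psi$ also has locally bounded seminorms, so $\psi$ is locally Lipschitz in $z$ with values in $\mathcal S(\mathbb R^3)$. In particular $\psi\in C([0,Z);\mathcal S(\mathbb R^3))$.

**Theorem 1.** Let $\epsilon>0$ and $\psi_0\in\mathcal S(\mathbb R^3)$. There is a unique solution, it exists for all $z\ge0$, and $\sup_{z\ge0,x,t}|\psi|<\infty$. Moreover, with a universal constant $C_1$, for all $t$,
$$\|N(\cdot,\cdot,t)\|_{L^2((0,\infty)\times\mathbb R^2)}\le e^{C_1E/\epsilon}-1,\qquad\|\psi(\cdot,\cdot,t)\|_{L^4((0,\infty)\times\mathbb R^2)}^2\le C_1P(t)e^{C_1E/\epsilon}. \tag{4}$$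

So no admissible solution becomes singular, for any $\epsilon>0$, small or not. The next three theorems complement this answer and are not needed for it.

**Theorem 2 (decay and scattering).** In Theorem 1, for each $q$, $\sup_x|\psi(z,x,t)|\le C_q\langle t\rangle^{-q}(1+z)^{-1}$. The rate is optimal: if $P(t)>0$, then $\sup_x|\psi(z,x,t)|\ge c(t)(1+z)^{-1}$ with $c(t)>0$. There is $\psi_+\in\mathcal S(\mathbb R^3)$ with $e^{-iz\Delta}\psi(z)\to\psi_+$ in $\mathcal S(\mathbb R^3)$, each seminorm of the difference being $O((1+z)^{-1})$, and $\|\psi_+(\cdot,t)\|_{L^2}^2=P(t)$.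

**Theorem 3 (critical space, general causal response, bijective scattering).** Let $K:\mathbb R\to\mathbb R$ be measurable, $K=0$ on $(-\infty,0)$, $|K|\le\kappa$ (no sign condition). For every $\psi_0\in L^2(\mathbb R^3)$ (no size restriction) the system $i\psi_z+\Delta\psi+N\psi=0$, $N=K*|\psi|^2$, has a unique global solution (in the sense defined in Section 9) with $N\in C_b(\mathbb R_t;L^2((0,\infty)\times\mathbb R^2))$. Estimate (4) holds with $1/\epsilon$ replaced by $\kappa$, for all $t$ (bound on $N$), respectively a.e. $t$ (bound on $\psi$). For a.e. $t$, $\psi(\cdot,\cdot,t)$ scatters in $L^2(\mathbb R^2)$, and $\psi_0\mapsto\psi_+$ is a bijection of $L^2(\mathbb R^3)$ preserving $P(t)$ for a.e. $t$.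

**Theorem 4 (no uniformity as $\epsilon\to0$).** Let $\psi_0\in\mathcal S(\mathbb R^3)$ be such that for some $t_0$ the $H^2$ solution of the 2D critical NLS with data $\psi_0(\cdot,t_0)$ has finite maximal existence length $z^*$ (e.g. $\psi_0=ae^{-|x|^2-t^2}$, $a>2\sqrt2$, $t_0=0$). Then the solutions $\psi^\epsilon$ of (1)–(3) satisfy $\sup_{0\le z\le z^*}\sup_{x,t}|\psi^\epsilon|\to\infty$ as $\epsilon\to0^+$.

Theorem 4 is the grain of truth in the first guess: collapse is always arrested, but at an amplitude that is unbounded as $\epsilon\to0$. It does not say that the factor $e^{C_1E/\epsilon}$ in (4) is sharp, and no such claim is made.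

## 3. Linear slices with a potential in $L^2_{z,x}$

In Test C each slice solves a linear equation with a potential in $L^2(dz\,dx)$. This norm fits the equation: under $u\mapsto\lambda u(\lambda^2z,\lambda x)$, $V\mapsto\lambda^2V(\lambda^2z,\lambda x)$, which preserves $iu_z+\Delta u+Vu=0$, the quantities $\|u(z)\|_{L^2_x}$, $\|u\|_{L^4_{z,x}}$ and $\|V\|_{L^2_{z,x}}$ are all unchanged. For an interval $I$ we abbreviate $L^p(I\times\mathbb R^2)$ to $L^p(I)$.

**Strichartz estimate.** There is $C_0\ge1$ such that for every $I=[a,b]$ or $[a,\infty)$, if $u(a)\in L^2(\mathbb R^2)$, $F\in L^{4/3}(I)$ and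
$$u(z)=e^{i(z-a)\Delta}u(a)-i\int_a^ze^{i(z-\zeta)\Delta}F(\zeta)\,d\zeta\qquad(\text{i.e. } iu_z+\Delta u=F),$$
then $u\in C(I;L^2)$ and
$$\|u\|_{L^4(I)}+\sup_I\|u(z)\|_{L^2}\le C_0\big(\|u(a)\|_{L^2}+\|F\|_{L^{4/3}(I)}\big). \tag{5}$$
The same holds with data at the right endpoint, possibly $+\infty$, in which case $u(z)=e^{iz\Delta}\varphi_++i\int_z^\infty e^{i(z-\zeta)\Delta}F\,d\zeta$ and $\|\varphi_+\|_{L^2}$ replaces $\|u(a)\|_{L^2}$.

*Proof.* The kernel of $e^{iz\Delta}$ has modulus $(4\pi|z|)^{-1}$, so $\|e^{iz\Delta}\|_{L^1\to L^\infty}\le C|z|^{-1}$, while $\|e^{iz\Delta}\|_{L^2\to L^2}=1$. Interpolating halfway, $\|e^{iz\Delta}\|_{L^{4/3}\to L^4}\le C|z|^{-1/2}$. Let first $F$ be bounded with compact support in $I\times\mathbb R^2$; such $F$ are dense in $L^{4/3}(I)$, and the class is stable under restriction to a subinterval. For $J(z)=[a,z]$, $[z,\infty)\cap I$ or $I$,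
$$\Big\|\int_{J(z)}e^{i(z-\zeta)\Delta}F(\zeta)\,d\zeta\Big\|_{L^4_x}\le C\int_I|z-\zeta|^{-1/2}\|F(\zeta)\|_{L^{4/3}_x}\,d\zeta .$$
By the Hardy–Littlewood–Sobolev inequality, convolution with $|z|^{-1/2}$ maps $L^{4/3}(\mathbb R)$ to $L^4(\mathbb R)$, because $\frac14=\frac34-\frac12$. So the left side has $L^4_z$ norm at most $C\|F\|_{L^{4/3}(I)}$. Next, for any interval $J\subset I$,
$$\Big\|\int_Je^{-i\zeta\Delta}F\,d\zeta\Big\|_{L^2}^2=\iint_{J^2}\big\langle F(z),e^{i(z-\zeta)\Delta}F(\zeta)\big\rangle\,d\zeta\,dz\le C\|F\|_{L^{4/3}(J)}^2, \tag{6}$$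
by Hölder and the bound just proved, with $J$ in the role of $I$. By density, $\int_Je^{-i\zeta\Delta}F\,d\zeta$ and both bounds extend to all $F\in L^{4/3}(I)$. Since the right side of (6) tends to $0$ as $J$ shrinks to a point or moves off to $+\infty$, we get continuity in $z$ and convergence of the integrals up to $+\infty$. Since $e^{iz\Delta}$ is unitary on $L^2$, (6) bounds $\sup_I\|u\|_{L^2}$. Finally, duality applied to (6) with $J=\mathbb R$ gives $\|e^{iz\Delta}\varphi\|_{L^4(\mathbb R)}\le C\|\varphi\|_{L^2}$. Adding the pieces gives (5), and the endpoint variant is identical. $\square$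

**Splitting the interval.** Let $V\in L^2(I)$ be real. Cut $I$ from left to right into consecutive intervals $I_1,\dots,I_M$, with left endpoints $a_1=a,\dots,a_M$, such that $\|V\|_{L^2(I_j)}\le\frac1{2C_0}$ with equality for all but the last. This is possible because $z\mapsto\|V\|_{L^2([a,z])}$ is continuous. Adding squares, $(M-1)/(4C_0^2)\le\|V\|^2_{L^2(I)}$, so
$$M\le1+4C_0^2\|V\|_{L^2(I)}^2. \tag{7}$$
In both lemmas below, $u\in C(I;L^2)\cap L^4(I)$.

**Lemma 1 (linear growth).** If $iu_z+\Delta u+Vu=0$ and $\|u(z)\|_{L^2}^2=p$ for all $z\in I$, then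
$$\|u\|_{L^4(I)}^2\le C_1\,p\,\big(1+\|V\|_{L^2(I)}\big),\qquad C_1=8C_0^3. \tag{8}$$

*Proof.* By Hölder ($\frac34=\frac12+\frac14$), $\|Vu\|_{L^{4/3}(I_j)}\le\frac1{2C_0}\|u\|_{L^4(I_j)}$. Apply (5) on $I_j$ with $F=-Vu$. The restart data $u(a_j)$ have norm exactly $p^{1/2}$, so $\|u\|_{L^4(I_j)}\le C_0p^{1/2}+\frac12\|u\|_{L^4(I_j)}$, i.e. $\|u\|_{L^4(I_j)}\le2C_0p^{1/2}$. Summing fourth powers, $\|u\|_{L^4(I)}^4\le M(2C_0)^4p^2$. By (7), $\sqrt M\le1+2C_0\|V\|_{L^2(I)}$, so
$$\|u\|_{L^4(I)}^2\le4C_0^2p\,(1+2C_0\|V\|_{L^2(I)})\le8C_0^3p\,(1+\|V\|_{L^2(I)}).\qquad\square$$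

**Lemma 2 (with a source).** If $iu_z+\Delta u+Vu=F\in L^{4/3}(I)$, then
$$\|u\|_{L^4(I)}+\sup_I\|u\|_{L^2}\le\Lambda(\|V\|_{L^2(I)})\big(\|u(a)\|_{L^2}+\|F\|_{L^{4/3}(I)}\big) \tag{9}$$
with $\Lambda$ a universal nondecreasing function. The same holds with data at the right endpoint (possibly $+\infty$).

*Proof.* Put $X_j=\|u\|_{L^4(I_j)}+\sup_{I_j}\|u\|_{L^2}$, which is finite by (5) since $F-Vu\in L^{4/3}(I)$, and let $A=\|u(a)\|_{L^2}+\|F\|_{L^{4/3}(I)}$. From (5) with source $F-Vu$, $X_j\le C_0(\|u(a_j)\|_{L^2}+\|F\|_{L^{4/3}(I)})+\frac12X_j$, so $X_j\le2C_0(\|u(a_j)\|_{L^2}+\|F\|_{L^{4/3}(I)})$. Hence $X_1\le2C_0A\le4C_0A$, and since $\|u(a_j)\|_{L^2}\le X_{j-1}$, induction gives $X_j\le2C_0\big((4C_0)^{j-1}+1\big)A\le(4C_0)^jA$. Sum over $j\le M$ and use (7): one may take $\Lambda(s)=\sum_{1\le j\le1+4C_0^2s^2}(4C_0)^j$. For data at the right endpoint, run through the intervals from right to left. $\square$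

The two lemmas differ in a way that decides everything below. Lemma 2 is exponentially large in $\|V\|^2$, because errors compound from one subinterval to the next. Lemma 1 is only linear in $\|V\|$, because mass conservation resets the data to the same size at each restart. Mass is conserved because $V$ is real.

## 4. Averaging in $t$ stops at $C_1\sup P=1$

Take a solution on $[0,Z)$, fix $Z'<Z$, and let $I=[0,Z']$. For each $t$ the potential $N(\cdot,\cdot,t)$ is real, so
$$\frac{d}{dz}\int|\psi|^2dx=2\,\mathrm{Re}\int\bar\psi\,i(\Delta\psi+N\psi)\,dx=0,\qquad\|\psi(z,\cdot,t)\|_{L^2}^2=P(t). \tag{10}$$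
Let $f(t)=\|\psi(\cdot,\cdot,t)\|_{L^4(I)}$ and $g=K_\epsilon*f^2$. Minkowski's inequality and $\||\psi(s)|^2\|_{L^2(I)}=f(s)^2$ give $\|N(t)\|_{L^2(I)}\le g(t)$, and Lemma 1 with $V=N(\cdot,\cdot,t)$ gives
$$f(t)^2\le C_1P(t)\,(1+g(t)). \tag{11}$$

The natural first attempt treats relaxation as an average. Since $K_\epsilon\ge0$ has mass $1$, $\sup g\le\sup f^2$, and (11) gives
$$\sup_tg\le C_1\big(\sup_tP\big)\big(1+\sup_tg\big).$$
If $C_1\sup P<1$ this bounds $\sup g$ by $C_1\sup P/(1-C_1\sup P)$. If $C_1\sup P\ge1$, the inequality $y\le C_1\sup P\,(1+y)$ holds for every $y\ge0$ and says nothing. No better constant can rescue the method for all powers. It used only that $K_\epsilon$ is nonnegative with mass $1$, so it applies just as well to a Dirac mass in place of $K_\epsilon$, that is, to $\epsilon=0$, where Test A shows real collapse. What has been thrown away is that $K_\epsilon$ looks only at the past and is a *bounded function*: in a short time the medium can charge only a little.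

## 5. Gronwall in $t$, uniformly in $z$

Test C uses this boundedness step by step. Its continuous version reads (11) as a differential inequality in $t$.

**Lemma 3 (key estimate).** For every solution on $[0,Z)$ and every $Z'<Z$, with $I=[0,Z']$ and for all $t$,
$$\|N(t)\|_{L^2(I)}\le G:=e^{C_1E/\epsilon}-1,\qquad f(t)^2=\|\psi(t)\|_{L^4(I)}^2\le C_1P(t)e^{C_1E/\epsilon}. \tag{12}$$
The bounds do not depend on $Z'$.

*Proof.* **Step 1: regularity of $f$ and $g$, so that we may differentiate.** Since $I$ is compact and $\psi\in C(I;\mathcal S)$, for every $q$ we have $|\psi|\le C\langle x\rangle^{-q}\langle t\rangle^{-q}$ on $I\times\mathbb R^3$, where $C$ may depend on $Z'$. By dominated convergence $f$ is continuous, and it decays rapidly in $t$. Hence $g\in C^1$, $\epsilon g'+g=f^2$, and $0\le g(t)\le\sup_{s\le t}f(s)^2\to0$ as $t\to-\infty$.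

**Step 2: close the inequality.** By (11), $\epsilon g'+g\le C_1P(1+g)$. Drop $g\ge0$ on the left and divide by $1+g$:
$$\frac d{dt}\log(1+g)\le\frac{C_1}\epsilon P(t).$$
Integrate from $-\infty$, where $g=0$: $1+g(t)\le\exp\big(\frac{C_1}\epsilon\int_{-\infty}^tP\big)\le e^{C_1E/\epsilon}$. The first bound in (12) is $\|N(t)\|_{L^2(I)}\le g(t)$. The second follows from (11). $\square$

The linear growth in Lemma 1 was essential. With Lemma 2 alone we would have $\epsilon g'\le\Lambda(g)^2P$. Since $\int_0^\infty\Lambda(y)^{-2}\,dy<\infty$, that inequality bounds $g$ only while $\epsilon^{-1}\int_{-\infty}^tP<\int_0^\infty\Lambda(y)^{-2}dy$.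

It remains to pass from (12), which controls a space-time integral, to existence and to the supremum of $|\psi|$. This needs a continuation criterion (Section 6) and estimates for derivatives and weights that are uniform in $Z'$ (Section 7).

## 6. Local solutions in weighted Sobolev spaces

**Definition.** Let $X=(x,t)\in\mathbb R^3$ and $\|u\|_{\Sigma^k}^2=\sum_{|\alpha|+|\beta|\le k}\|X^\alpha\partial_X^\beta u\|_{L^2(\mathbb R^3)}^2$.

For example, $\Sigma^1$ asks that $u$, $\partial_Xu$ and $|X|u$ be in $L^2$. We have $\bigcap_k\Sigma^k=\mathcal S(\mathbb R^3)$ with the same topology, and $\mathcal S$ is dense in each $\Sigma^k$ (cut off and mollify). Three facts are needed.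

*(i) $e^{iz\Delta}$ is a strongly continuous group on $\Sigma^k$ with norm at most $C_k(1+|z|)^k$.* Indeed $\frac d{dz}\big(e^{-iz\Delta}x_le^{iz\Delta}\big)=-ie^{-iz\Delta}[\Delta,x_l]e^{iz\Delta}=-2i\partial_l$, so $x_le^{iz\Delta}=e^{iz\Delta}(x_l-2iz\partial_l)$, while $t$ and $\partial_X$ commute with $e^{iz\Delta}$. Moving all weights through $e^{iz\Delta}$ gives the bound. For $u\in\mathcal S$, $\|e^{iz\Delta}u-u\|_{\Sigma^k}\le\big|\int_0^z\|e^{i\zeta\Delta}\Delta u\|_{\Sigma^k}d\zeta\big|\to0$ as $z\to0$, and density gives strong continuity on $\Sigma^k$.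

*(ii) $K_\epsilon*$ is bounded on $\Sigma^k$.* It commutes with $\partial_X$ and $x$, and writing $t=s+(t-s)$ inside the convolution, $t^a(K_\epsilon*h)=\sum_b\binom ab(s^bK_\epsilon)*(t^{a-b}h)$ with $s^bK_\epsilon\in L^1$. Apply Young's inequality.

*(iii) For $k\ge3$, $\Sigma^k$ is an algebra.* Expand $X^\alpha\partial^\beta(uv)=\sum c\,(X^\alpha\partial^\gamma u)(\partial^\delta v)$ with $|\alpha|+|\gamma|+|\delta|\le k$. If $|\delta|\le k-2$, put $\partial^\delta v$ in $L^\infty$ by $H^2(\mathbb R^3)\subset L^\infty$ and the other factor in $L^2$. Otherwise $|\delta|\ge k-1$, so $|\alpha|+|\gamma|\le1$. Then $X^\alpha\partial^\gamma u\in H^2\subset L^\infty$, with norm at most $C\|u\|_{\Sigma^3}$, and $\partial^\delta v\in L^2$.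

Let $T(a,b,c)=\big(K_\epsilon*(a\bar b)\big)c$, so that the nonlinear term is $N\psi=T(\psi,\psi,\psi)$. By (ii) and (iii), $T$ is a bounded real-trilinear map on $\Sigma^k$, $k\ge3$.

**Lemma 4.** For $\psi_0\in\mathcal S(\mathbb R^3)$ there are $Z_{\max}\in(0,\infty]$ and a unique solution on $[0,Z_{\max})$; every solution on an interval $[0,Z)$ has $Z\le Z_{\max}$ and is its restriction; and
$$Z_{\max}<\infty\ \Longrightarrow\ \|\psi(z)\|_{\Sigma^5}\to\infty\ \text{ as } z\to Z_{\max}. \tag{13}$$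

*Proof.* **Step 1: a maximal solution at each level $k\ge3$.** The map $u\mapsto T(u,u,u)$ is Lipschitz on bounded sets of $\Sigma^k$, and $e^{iz\Delta}$ is bounded on $\Sigma^k$ for $|z|\le1$. Picard iteration for
$$\psi(z)=e^{iz\Delta}\psi_0+i\int_0^ze^{i(z-\zeta)\Delta}T(\psi,\psi,\psi)(\zeta)\,d\zeta \tag{14}$$
in $C([0,\delta];\Sigma^k)$, with $\delta$ depending only on a bound for $\|\psi_0\|_{\Sigma^k}$, gives a unique maximal $\psi\in C([0,Z_k);\Sigma^k)$, with $\|\psi(z)\|_{\Sigma^k}\to\infty$ as $z\to Z_k$ if $Z_k<\infty$. Clearly $Z_{k+1}\le Z_k$.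

**Step 2: $Z_{k+1}=Z_k$ for $k\ge5$, so that the interval does not shrink as $k$ grows.** For $|\alpha|+|\beta|\le k+1$, the quantity $X^\alpha\partial^\beta T(u,u,u)$ is a combination of terms
$$\big(K_\epsilon*(\partial^{\beta_1}u\,\partial^{\beta_2}\bar u)\big)\,X^\alpha\partial^{\beta_3}u$$
whose orders $|\beta_1|$, $|\beta_2|$, $|\alpha|+|\beta_3|$ sum to at most $k+1$. If one order equals $k+1$, put that factor in $L^2$ and the other two, of order $0$, in $L^\infty$; the term is at most $C\|u\|_{\Sigma^k}^2\|u\|_{\Sigma^{k+1}}$. Otherwise the largest order is at most $k$, and we put that factor in $L^2$. Each of the others has order at most $\frac{k+1}2\le k-2$ (this is where $k\ge5$ is used), so it is in $H^2\subset L^\infty$ with norm at most $C\|u\|_{\Sigma^k}$. Altogether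
$$\|T(u,u,u)\|_{\Sigma^{k+1}}\le C(\|u\|_{\Sigma^k})\,(1+\|u\|_{\Sigma^{k+1}}).$$
If $Z_{k+1}<Z_k$, then $\|\psi\|_{\Sigma^k}$ is bounded on $[0,Z_{k+1})$, and Gronwall in (14) bounds $\|\psi\|_{\Sigma^{k+1}}$ there, which contradicts the alternative in Step 1.

**Step 3: the mild solution is a solution.** Put $Z_{\max}=Z_5$. By Step 2, $\psi\in C([0,Z_{\max});\mathcal S)$. Then $\Phi(z)=e^{-iz\Delta}\psi(z)$ has $\Phi'=ie^{-iz\Delta}T(\psi,\psi,\psi)\in C([0,Z_{\max});\mathcal S)$. Since $z\mapsto e^{iz\Delta}$ is a smooth group on $\mathcal S$, $\psi$ is $C^1$ with values in $\mathcal S$ and $\psi_z=i\Delta\psi+iT(\psi,\psi,\psi)$. If $\psi$ is $C^m$ with values in $\mathcal S$, the right side is too, so $\psi$ is $C^{m+1}$. Hence $\psi$ is smooth in $z$ with values in $\mathcal S$.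

**Step 4: uniqueness.** A solution in the sense of Section 2 is in $C([0,Z);\mathcal S)$, so $\psi_z=i\Delta\psi+iN\psi$ is too, and $\psi\in C^1([0,Z);\mathcal S)$. Integrating $\frac d{d\zeta}\big(e^{-i\zeta\Delta}\psi(\zeta)\big)=ie^{-i\zeta\Delta}T(\psi,\psi,\psi)$ gives (14) in $\Sigma^5$, where the solution is unique and maximal on $[0,Z_5)$. Statement (13) is the alternative of Step 1 for $k=5$. $\square$

## 7. Galilean operators and the global solution

To use (13) we need derivatives and weights. The weight $x_l$ does not commute with $i\partial_z+\Delta$, but a corrected weight does.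

**Definition.** $J_l=x_l+2iz\partial_l$, $l=1,2$.

We have $[i\partial_z+\Delta,J_l]=i\cdot2i\partial_l+[\Delta,x_l]=-2\partial_l+2\partial_l=0$. For example, on a free solution $J_le^{iz\Delta}\varphi=e^{iz\Delta}(x_l\varphi)$: both sides solve the free equation with the same data at $z=0$. As operators,
$$J_le^{iz\Delta}=e^{iz\Delta}x_l. \tag{15}$$

**A Leibniz rule on $T$.** Since $x_l$ is real,
$$(J_la)\bar b-a\,\overline{J_lb}=(x_la+2iz\partial_la)\bar b-a(x_l\bar b-2iz\partial_l\bar b)=2iz\,\partial_l(a\bar b).$$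
Because $K_\epsilon*$ acts only in $t$, $J_l\big((K_\epsilon*(a\bar b))c\big)=\big(K_\epsilon*(a\bar b)\big)J_lc+\big(K_\epsilon*2iz\partial_l(a\bar b)\big)c$, that is,
$$J_lT(a,b,c)=T(J_la,b,c)-T(a,J_lb,c)+T(a,b,J_lc).$$
The operators $\partial_1,\partial_2,\partial_t$ obey the ordinary Leibniz rule on $T$, since $K_\epsilon*$ commutes with them. For a word $w$ of length $|w|$ in $\partial_1,\partial_2,\partial_t,J_1,J_2$, let $\Gamma^w$ be the product. It commutes with $i\partial_z+\Delta$, and by induction on $|w|$,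
$$\Gamma^wT(\psi,\psi,\psi)=\sum\pm T(\Gamma^{w_1}\psi,\Gamma^{w_2}\psi,\Gamma^{w_3}\psi), \tag{16}$$
the sum running over all splittings of $w$ into three complementary subwords (letters kept in order). The term with $w_3=w$ is $+T(\psi,\psi,\Gamma^w\psi)=N\Gamma^w\psi$. By Hölder and Minkowski,
$$\|T(a,b,c)(t)\|_{L^{4/3}(I)}\le\big(K_\epsilon*(\|a\|_{L^4(I)}\|b\|_{L^4(I)})\big)(t)\,\|c(t)\|_{L^4(I)}. \tag{17}$$

Fix $Z'<Z_{\max}$, $I=[0,Z']$, and set
$$f_w(t)=\|\Gamma^w\psi(t)\|_{L^4(I)}+\sup_{z\in I}\|\Gamma^w\psi(z,\cdot,t)\|_{L^2},\quad f_m=\sum_{|w|\le m}f_w,\quad d_w(t)=\|(\Gamma^w\psi)(0,\cdot,t)\|_{L^2}.$$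
At $z=0$ we have $J_l=x_l$, so $d_w$ depends on $\psi_0$ only and decays rapidly. Since $\Gamma^w\psi\in C(I;\mathcal S)$ and $I$ is compact, $t\mapsto\Gamma^w\psi(\cdot,\cdot,t)$ is continuous and rapidly decaying with values in $L^4(I)\cap C(I;L^2)$. So each $f_w$ is finite, continuous and rapidly decaying, so far with constants depending on $Z'$.

**Lemma 5.** For all $m,q$: $\sup_t\langle t\rangle^qf_m(t)\le C(m,q,\epsilon,\psi_0)$, independent of $Z'$.

*Proof.* Induction on $m$.

**Step 1: $m=0$.** By (12) and (10), $f_0\le C_{\epsilon,E}P(t)^{1/2}$, which decays rapidly.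

**Step 2: the equation for $u=\Gamma^w\psi$, $|w|=m\ge1$.** Apply $\Gamma^w$ to $(i\partial_z+\Delta)\psi=-T(\psi,\psi,\psi)$ and use (16). We get $iu_z+\Delta u+Nu=F$ with
$$F=-\big[\pm T(u,\psi,\psi)\pm T(\psi,u,\psi)\big]+\{\text{terms }\mp T(\Gamma^{w_1}\psi,\Gamma^{w_2}\psi,\Gamma^{w_3}\psi)\text{ with all }|w_i|\le m-1\},$$
because if some $|w_i|=m$, the other two subwords are empty. Let $h=K_\epsilon*(f_0f_w)$. By (17),
$$\|F(t)\|_{L^{4/3}(I)}\le2f_0(t)h(t)+r(t),\qquad r=C_m\big(K_\epsilon*f_{m-1}^2\big)f_{m-1}.$$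
By the induction hypothesis $r$ decays rapidly, uniformly in $Z'$.

**Step 3: a linear estimate on the slice.** Since $\|N(t)\|_{L^2(I)}\le G$ is already known, Lemma 2 gives, with $\Lambda=\Lambda(G)$,
$$f_w\le\Lambda\,(d_w+2f_0h+r). \tag{18}$$
The exponential size of $\Lambda$ does no harm here: it is a fixed constant, and the inequality is linear in the unknown $f_w$.

**Step 4: Gronwall in $t$ again.** From (18),
$$\epsilon h'+h=f_0f_w\le\Lambda f_0(d_w+r)+2\Lambda f_0^2h,\qquad h\ge0,\quad h(-\infty)=0.$$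
Drop $h$ on the left and use the integrating factor $\exp\big(-\frac{2\Lambda}\epsilon\int_{-\infty}^tf_0^2\big)$:
$$h(t)\le\frac1\epsilon\exp\Big(\frac{2\Lambda}\epsilon\int_{\mathbb R}f_0^2\Big)\int_{\mathbb R}\Lambda f_0(d_w+r)\,ds,$$
which is bounded uniformly in $Z'$. Insert this in (18). Since $d_w,f_0,r$ decay rapidly uniformly in $Z'$, so does $f_w$. $\square$

**Proof of Theorem 1.** Since $x_l=J_l-2iz\partial_l$, the function $t^ax^\alpha\partial_X^\beta\psi$ is $t^a$ times a combination of $\Gamma^w\psi$ with $|w|\le|\alpha|+|\beta|$, with coefficients polynomial in $z$ of degree at most $|\alpha|$. By Lemma 5, $\|\Gamma^w\psi(z,\cdot,t)\|_{L^2}\le C\langle t\rangle^{-q}$ for every $q$, uniformly in $z<Z_{\max}$. Squaring, multiplying by $t^{2a}$ and integrating in $t$,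
$$\|\psi(z)\|_{\Sigma^5}\le C(1+z)^5\qquad\text{for all }z<Z_{\max},$$
with $C$ independent of $z$. If $Z_{\max}$ were finite this would contradict (13), so $Z_{\max}=\infty$. Next, $H^2(\mathbb R^2)\subset L^\infty$ gives $\sup_x|\psi(z,x,t)|\le C\|\psi(z,\cdot,t)\|_{H^2(\mathbb R^2)}\le Cf_2(t)\le C$, uniformly in $z$ and $t$. Letting $Z'\to\infty$ in (12) by monotone convergence gives (4). Uniqueness is Lemma 4. $\blacksquare$

## 8. Optimal decay and scattering of Schwartz data

Lemma 5 now holds with $I=[0,\infty)$, by letting $Z'\to\infty$. We prove Theorem 2.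

**Step 1: decay.** We first need, in $\mathbb R^2$,
$$\|v\|_{L^\infty}\le C\|v\|_{L^2}^{1/2}\|\Delta v\|_{L^2}^{1/2}. \tag{19}$$
To see this, bound $|v|$ by $C\int|\hat v|$, split at $|\xi|=\lambda$, and use Cauchy–Schwarz on each part: the result is $C(\lambda\|v\|_{L^2}+\lambda^{-1}\|\Delta v\|_{L^2})$. Now optimize $\lambda$. For $z>0$, a direct computation gives $J_l=2iz\,e^{i|x|^2/4z}\partial_le^{-i|x|^2/4z}$, since $\partial_l(e^{-i|x|^2/4z}v)=e^{-i|x|^2/4z}\big(\partial_lv-\frac{ix_l}{2z}v\big)$. Hence $\sum_lJ_l^2=-4z^2e^{i|x|^2/4z}\Delta e^{-i|x|^2/4z}$. Apply (19) to $v=e^{-i|x|^2/4z}\Gamma^w\psi$: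
$$\|\Gamma^w\psi(z,\cdot,t)\|_{L^\infty_x}\le\frac Cz\|\Gamma^w\psi\|_{L^2_x}^{1/2}\Big\|\sum_lJ_l^2\Gamma^w\psi\Big\|_{L^2_x}^{1/2}\le\frac Czf_{|w|+2}(t).$$
For $z\le1$ apply (19) to $v=\Gamma^w\psi$ itself and get $Cf_{|w|+2}(t)$. With Lemma 5,
$$\|\Gamma^w\psi(z,\cdot,t)\|_{L^\infty_x}\le C_{w,q}\langle t\rangle^{-q}(1+z)^{-1}. \tag{20}$$
The empty word gives the first statement of Theorem 2.

**Step 2: optimality.** The idea is that mass spreads at most linearly in $z$. Indeed $\|x\psi\|_{L^2_x}\le\|J\psi\|_{L^2_x}+2z\|\nabla\psi\|_{L^2_x}\le B(t)(1+z)$ for some finite $B(t)$. For $\rho>0$ the mass in $|x|>\rho(1+z)$ is at most $\|x\psi\|_{L^2_x}^2/(\rho^2(1+z)^2)\le B(t)^2/\rho^2$. With $\rho^2=2(B(t)^2+1)/P(t)$ this is less than $P(t)/2$, so at least $P(t)/2$ of the mass lies in $|x|\le\rho(1+z)$. Therefore $\pi\rho^2(1+z)^2\sup_x|\psi|^2\ge P(t)/2$, which is the lower bound.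

**Step 3: scattering.** Let $\Phi(z)=e^{-iz\Delta}\psi(z)$, so $\Phi'=ie^{-iz\Delta}(N\psi)$. By (15), $x_le^{-iz\Delta}=e^{-iz\Delta}J_l$, hence
$$\partial_z\big(x^\alpha\partial_X^\beta\Phi\big)=i\,e^{-iz\Delta}J^\alpha\partial_X^\beta(N\psi).$$
By (16) and (20),
$$\|J^\alpha\partial_X^\beta(N\psi)(z,\cdot,t)\|_{L^2_x}\le\sum\big(K_\epsilon*\|\Gamma^{w_1}\psi\|_{L^\infty_x}\|\Gamma^{w_2}\psi\|_{L^\infty_x}\big)(t)\,\|\Gamma^{w_3}\psi(z,\cdot,t)\|_{L^2_x}\le C\langle t\rangle^{-q}(1+z)^{-2}.$$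
The two sup norms give $(1+z)^{-2}$, and the last factor gives $\langle t\rangle^{-q}$. This is integrable in $z$ with tail $O((1+z)^{-1})$. The seminorms $\sup_t\langle t\rangle^q\|x^\alpha\partial_X^\beta\cdot\|_{L^2_x}$ define the topology of $\mathcal S(\mathbb R^3)$: they are controlled by Schwartz seminorms, and they control all $\Sigma^k$ norms. Since $\mathcal S$ is complete, $\Phi(z)$ converges in $\mathcal S$ to some $\psi_+$ with error $O((1+z)^{-1})$ in each seminorm. Finally $\|\Phi(z,\cdot,t)\|_{L^2}^2=P(t)$ for all $z$, and this passes to the limit. $\blacksquare$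

## 9. Data in $L^2(\mathbb R^3)$, bounded causal kernels, and the scattering bijection

The estimate of Section 5 uses only that the kernel is causal and bounded. For Theorem 3 we build the solution by taking $N$, not $\psi$, as the unknown. Let $H=L^2((0,\infty)\times\mathbb R^2;\mathbb R)$ and write $\|\cdot\|_4$ for the norm of $L^4((0,\infty)\times\mathbb R^2)$.

**Lemma 6.** For $V\in H$, $\varphi\in L^2(\mathbb R^2)$ there is a unique $u=:U[V]\varphi\in C([0,\infty);L^2)\cap L^4$ with
$$u(z)=e^{iz\Delta}\varphi+i\int_0^ze^{i(z-\zeta)\Delta}Vu\,d\zeta. \tag{21}$$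
It depends continuously, in $C_b([0,\infty);L^2)\cap L^4$, on $(V,\varphi)\in H\times L^2$. Moreover $\|u(z)\|_{L^2}=\|\varphi\|_{L^2}$, $e^{-iz\Delta}u(z)\to W[V]\varphi$ in $L^2$ as $z\to\infty$, and $W[V]$ is unitary on $L^2(\mathbb R^2)$.

*Proof.* **Step 1: existence and uniqueness.** On each of the finitely many intervals $I_j$ of Section 3 (the last one unbounded), the Duhamel map with given $u(a_j)$ is a contraction in $C_b(I_j;L^2)\cap L^4(I_j)$: by (5) and Hölder its factor is at most $C_0\cdot\frac1{2C_0}=\frac12$. Solve on $I_1,I_2,\dots,I_M$ in turn and glue. A function in $C([0,\infty);L^2)\cap L^4$ satisfying (21) is in $C_b$ by (5), so it is this one.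

**Step 2: continuity.** Let $u_i=U[V_i]\varphi_i$. Subtracting the equations, $\omega=u_1-u_2$ solves $i\omega_z+\Delta\omega+V_1\omega=-(V_1-V_2)u_2$ with data $\varphi_1-\varphi_2$. By Lemma 2 and Hölder,
$$\|\omega\|_4+\sup_z\|\omega\|_{L^2}\le\Lambda(\|V_1\|_H)\big(\|\varphi_1-\varphi_2\|_{L^2}+\|V_1-V_2\|_H\|u_2\|_4\big),$$
which tends to $0$ as $(V_1,\varphi_1)\to(V_2,\varphi_2)$.

**Step 3: mass conservation.** Let first $V\in C_c^\infty((0,\infty)\times\mathbb R^2)$ be real and $\varphi\in\mathcal S(\mathbb R^2)$. Multiplication by $V(z)$ is bounded on $H^2(\mathbb R^2)$, uniformly and continuously in $z$, so Picard iteration solves (21) in $C([0,\infty);H^2)\cap C^1([0,\infty);L^2)$. This solution is in $L^4$: on bounded $z$-intervals because $H^2\subset L^4$, and beyond the support of $V$ because it is free there. So it is $U[V]\varphi$. For it $\frac d{dz}\|u\|_{L^2}^2=2\,\mathrm{Re}\,\langle i(\Delta u+Vu),u\rangle=0$. Such pairs $(V,\varphi)$ are dense, and Step 2 passes to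 the limit.

**Step 4: $W[V]$ exists and is isometric.** By (6), for $z'<z$, $\|\int_{z'}^ze^{-i\zeta\Delta}Vu\,d\zeta\|_{L^2}\le C\|Vu\|_{L^{4/3}([z',z])}\to0$ as $z',z\to\infty$, since $Vu\in L^{4/3}$. So $e^{-iz\Delta}u(z)$ converges in $L^2$, and by Step 3 the limit defines a linear isometry $W[V]$.

**Step 5: $W[V]$ is onto.** Given $\varphi_+$, solve $u(z)=e^{iz\Delta}\varphi_+-i\int_z^\infty e^{i(z-\zeta)\Delta}Vu\,d\zeta$ by contraction on the last interval, then backwards through the others. The resulting $u$ satisfies (21) with $\varphi=u(0)$, and $e^{-iz\Delta}u(z)=\varphi_+-i\int_z^\infty e^{-i\zeta\Delta}Vu\,d\zeta\to\varphi_+$. So $W[V]u(0)=\varphi_+$. $\square$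

**Definition (solution in the critical space).** Put $\Phi(s,V)=\big|U[V]\psi_0(s)\big|^2$. A solution is an $N\in L^\infty(\mathbb R;H)$ with
$$N(t)=\int_{-\infty}^tK(t-s)\,\Phi(s,N(s))\,ds\quad\text{for a.e. }t, \tag{22}$$
and then $\psi(\cdot,\cdot,t)=U[N(t)]\psi_0(t)$.

For example, if $K=0$ then $N=0$ and $\psi(\cdot,\cdot,t)$ is the free evolution of $\psi_0(t)$.

**Proof of Theorem 3.** **Step 1: properties of $\Phi$.** By Fubini, $s\mapsto\psi_0(s)\in L^2(\mathbb R^2)$ is strongly measurable. Since $(V,\varphi)\mapsto|U[V]\varphi|^2\in H$ is continuous by Lemma 6, $s\mapsto\Phi(s,N(s))$ is strongly measurable whenever $N$ is. Lemma 1, which applies because mass is conserved, gives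
$$\|\Phi(s,V)\|_H=\|U[V]\psi_0(s)\|_4^2\le C_1P(s)(1+\|V\|_H). \tag{23}$$
For $\|V\|_H,\|V'\|_H\le\rho$, with $u=U[V]\psi_0(s)$ and $u'=U[V']\psi_0(s)$, the difference $u-u'$ has zero data, potential $V$ and source $-(V-V')u'$, so Lemma 2 gives $\|u-u'\|_4\le\Lambda(\rho)\|V-V'\|_H\|u'\|_4$. By (23) both $\|u\|_4^2$ and $\|u'\|_4^2$ are at most $C_1P(s)(1+\rho)$. Hence
$$\|\Phi(s,V)-\Phi(s,V')\|_H\le(\|u\|_4+\|u'\|_4)\|u-u'\|_4\le L\,P(s)\,\|V-V'\|_H,\qquad L=2C_1(1+\rho)\Lambda(\rho).$$

**Step 2: a truncated equation that can be solved by contraction.** Take $\rho=e^{\kappa C_1E}$ and let $\pi$ be the metric projection of $H$ onto the closed ball of radius $\rho$ about $0$; it is $1$-Lipschitz and $\|\pi V\|_H\le\|V\|_H$. Let $\omega(t)=\int_{-\infty}^tP\in[0,E]$, and give $L^\infty(\mathbb R;H)$ the equivalent norm $\operatorname{ess\,sup}_te^{-2\kappa L\omega(t)}\|N(t)\|_H$. The map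
$$N\mapsto\int_{-\infty}^tK(t-s)\,\Phi(s,\pi N(s))\,ds$$
is a contraction with factor $\frac12$, because $\int_{-\infty}^t\kappa LP(s)e^{2\kappa L\omega(s)}ds\le\frac12e^{2\kappa L\omega(t)}$. Its values lie in $C_b(\mathbb R;H)$: they are convolutions of $K\in L^\infty$ with functions $\Theta\in L^1(\mathbb R;H)$, and $\|K*\Theta(t+\delta)-K*\Theta(t)\|_H\le\kappa\|\Theta(\cdot+\delta)-\Theta\|_{L^1(\mathbb R;H)}\to0$ as $\delta\to0$. So there is exactly one fixed point $N$, and $N\in C_b(\mathbb R;H)$.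

**Step 3: the truncation is inactive.** Let $h(t)=\int_{-\infty}^t\|\Phi(s,\pi N(s))\|_H\,ds$. Then $\|N(t)\|_H\le\kappa h(t)$, and by (23), $h'\le C_1P(1+\|\pi N\|_H)\le C_1P(1+\kappa h)$ a.e. Since $h$ is absolutely continuous and $h(-\infty)=0$, $1+\kappa h(t)\le e^{\kappa C_1\omega(t)}$. Hence $\|N(t)\|_H\le e^{\kappa C_1E}-1<\rho$ for all $t$. So $\pi N=N$ and $N$ solves (22). This is the bound on $N$ in (4) with $\kappa$ for $1/\epsilon$, and (23) then gives the bound on $\psi$ for a.e. $t$.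

**Step 4: uniqueness and scattering of slices.** Let $N$ be any solution. The argument of Step 3 without $\pi$ applies, with $h$ finite because $N\in L^\infty(\mathbb R;H)$ and $P\in L^1$. So $\|N(t)\|_H\le e^{\kappa C_1E}-1<\rho$ for a.e. $t$, $N$ solves the truncated equation, and it equals the fixed point. Lemma 6 gives scattering of $\psi(\cdot,\cdot,t)$ in $L^2(\mathbb R^2)$ for a.e. $t$, with $\psi_+(t)=W[N(t)]\psi_0(t)$ and $\|\psi_+(t)\|_{L^2}^2=P(t)$. As a limit of the measurable functions $t\mapsto e^{-in\Delta}\psi(n,\cdot,t)$, $n\to\infty$, $\psi_+$ is measurable, so $\psi_+\in L^2(\mathbb R^3)$.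

**Step 5: the final-state problem, which inverts $\psi_0\mapsto\psi_+$.** Put $U_+[V]\varphi_+=U[V]W[V]^{-1}\varphi_+$, the solution with final state $\varphi_+$. Its mass is $\|\varphi_+\|_{L^2}^2$, so Lemma 1 gives the same growth bound. Lemma 2 with data at $+\infty$ gives the same Lipschitz and continuity bounds. Therefore Steps 1–4 apply, with $\Phi_+(s,V)=|U_+[V]\psi_+(s)|^2$ in place of $\Phi$, and show that for each $\psi_+\in L^2(\mathbb R^3)$ exactly one $N\in L^\infty(\mathbb R;H)$ satisfies $N(t)=\int_{-\infty}^tK(t-s)\Phi_+(s,N(s))\,ds$. The equation is still causal in $t$; only the $z$-data have moved to $+\infty$.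

*Onto.* Given $\psi_+$ and this $N$, set $\psi_0(t)=W[N(t)]^{-1}\psi_+(t)=\big(U_+[N(t)]\psi_+(t)\big)(0)$. It is measurable in $t$ by continuity of $U_+$, and $\|\psi_0(t)\|_{L^2}=\|\psi_+(t)\|_{L^2}$, so $\psi_0\in L^2(\mathbb R^3)$. Since $U[N(t)]\psi_0(t)=U_+[N(t)]\psi_+(t)$, $N$ solves (22) for $\psi_0$, and the image of $\psi_0$ is $\psi_+$.

*One-to-one.* If $\psi_0,\psi_0'$ have the same image $\psi_+$, their potentials both solve the final-state problem for $\psi_+$, so they coincide, and $\psi_0(t)=W[N(t)]^{-1}\psi_+(t)=\psi_0'(t)$ for a.e. $t$. $\blacksquare$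

For Debye relaxation $K=K_\epsilon$ and $\kappa=1/\epsilon$.

## 10. Unbounded amplitude as $\epsilon\to0$

We recall two textbook facts. First, $H^2(\mathbb R^2)$ is an algebra, so Picard iteration gives for the cubic NLS a unique maximal solution in $C([0,z^*);H^2)$, which can be continued from any time at which it is in $H^2$. Second, Moser's estimate on $\mathbb R^2$,
$$\|fg\|_{H^2}\le C\big(\|f\|_{L^\infty}\|g\|_{H^2}+\|f\|_{H^2}\|g\|_{L^\infty}\big). \tag{24}$$
The only term of $\partial^2(fg)$ that is not immediate is $\nabla f\cdot\nabla g$. Integrating by parts (for real $f$), $\int(\partial_if)^4=-3\int f(\partial_if)^2\partial_i^2f$, so $\|\partial_if\|_{L^4}^2\le3\|f\|_{L^\infty}\|f\|_{H^2}$. Apply this to $f$ and $g$ and use the arithmetic–geometric mean inequality. Applying (24) twice gives $\||u|^2u\|_{H^2}\le C\|u\|_{L^\infty}^2\|u\|_{H^2}$, as used in Test B.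

**The example.** For $\phi=ae^{-|x|^2}$,
$$\int|\nabla\phi|^2=8\pi a^2\int_0^\infty r^3e^{-2r^2}dr=\pi a^2,\qquad\frac12\int|\phi|^4=\frac{a^4}2\cdot\frac\pi4=\frac{\pi a^4}8,$$
so $\int|\nabla\phi|^2-\frac12\int|\phi|^4<0$ exactly when $a>2\sqrt2$. By the variance identity (Glassey 1977), $\frac{d^2}{dz^2}\int|x|^2|u|^2=8\big(\int|\nabla\phi|^2-\frac12\int|\phi|^4\big)<0$ along the NLS solution, so the nonnegative variance would become negative if the solution existed in $H^1$ for all $z\ge0$. Hence it does not exist globally in $H^1$, a fortiori not in $H^2$, and $z^*<\infty$.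

**Proof of Theorem 4.** Suppose the conclusion fails. Then there are $\epsilon_j\to0^+$ and $A<\infty$ with $|\psi^{\epsilon_j}|\le A$ on $[0,z^*]\times\mathbb R^3$. Write $\psi=\psi^{\epsilon_j}$; the constants below do not depend on $j$. The plan is to show that bounded amplitude forces $N\to|\psi|^2$, so that the slice $t_0$ converges to an NLS solution that survives up to and including $z^*$.

**Step 1: $H^2$ bounds on slices.** Let $M(z)=\sup_t\|\psi(z,\cdot,t)\|_{H^2(\mathbb R^2)}$, finite and continuous because $\psi\in C([0,\infty);\mathcal S)$. Since $K_{\epsilon_j}\ge0$ has mass $1$, $\|N\|_{L^\infty}\le A^2$, and by (24) $\|N(z,\cdot,t)\|_{H^2}\le\sup_s\||\psi(z,\cdot,s)|^2\|_{H^2}\le CAM(z)$. By (24) again $\|N\psi\|_{H^2}\le CA^2M$. Since $e^{iz\Delta}$ is unitary on $H^2$, Duhamel's formula gives $M(z)\le M(0)+CA^2\int_0^zM$, and Gronwall gives $M\le M_*$ on $[0,z^*]$. Here $M(0)$ depends only on $\psi_0$.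

**Step 2: a bound on the $t$-derivative.** Let $D(z)=\sup_t\|\partial_t\psi(z,\cdot,t)\|_{H^2}$. Since $\partial_tN=K_{\epsilon_j}*\partial_t|\psi|^2$ and $H^2(\mathbb R^2)$ is an algebra, $\|\partial_t(N\psi)\|_{H^2}\le CM_*^2D$. As in Step 1, $D\le D_*$ on $[0,z^*]$.

**Step 3: $N$ is close to $|\psi|^2$.** With $q=|\psi|^2$,
$$\|N-q\|_{H^2}=\Big\|\int_0^\infty K_{\epsilon_j}(s)\,[q(t-s)-q(t)]\,ds\Big\|_{H^2}\le\sup_t\|\partial_tq\|_{H^2}\int_0^\infty sK_{\epsilon_j}(s)\,ds\le CM_*D_*\,\epsilon_j .$$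

**Step 4: the limit solves NLS on the closed interval.** The slice $u_j=\psi^{\epsilon_j}(\cdot,\cdot,t_0)$ satisfies on $[0,z^*]$
$$i\partial_zu_j+\Delta u_j+|u_j|^2u_j=e_j:=(q-N)u_j\ \ (\text{at }t=t_0),\qquad u_j(0)=\psi_0(\cdot,t_0),$$
with $\|u_j\|_{H^2}\le M_*$ and $\|e_j\|_{H^2}\le C\epsilon_j$. The cubic term is Lipschitz on balls of $H^2$, so $\|(u_j-u_k)(z)\|_{H^2}\le C\int_0^z\|u_j-u_k\|_{H^2}\,d\zeta+C(\epsilon_j+\epsilon_k)$, and Gronwall gives $\|u_j-u_k\|_{C([0,z^*];H^2)}\le C(\epsilon_j+\epsilon_k)$. So $u_j\to u$ in $C([0,z^*];H^2)$, and passing to the limit in Duhamel's formula, $u$ solves the cubic NLS on the *closed* interval $[0,z^*]$ with data $\psi_0(\cdot,t_0)$. By uniqueness it is the maximal $H^2$ solution on $[0,z^*)$, and local well-posedness from the data $u(z^*)\in H^2$ extends it beyond $z^*$. This contradicts the definition of $z^*$. $\blacksquare$
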